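
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Representable lower semilattice-ordered residuated semigroups are not finitely axiomatizable}


\begin{abstract}
We consider algebras of binary relations under intersection, composition and the two residuals of composition. We prove that the class of algebras isomorphic to such algebras is a quasi-variety, and that no finite set of first-order sentences axiomatizes it; this confirms a conjecture stated in~\cite{source}. The obstruction is an explicit sequence of quasi-equations in three variables. The same result holds if union is added, or if only one of the two residuals is kept.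
\end{abstract}

\section{The question and the results}

\subsection{Relations with composition and residuals}

Binary relations on a set $U$ can be intersected and composed, and composition has two residuals. For $x,y\subseteq U\times U$ put
\begin{align*}
x;y&=\{(u,v): (u,t)\in x\text{ and }(t,v)\in y\text{ for some }t\},\\
x\backslash y&=\{(u,v): \text{for every }t,\ (t,u)\in x\text{ implies }(t,v)\in y\},\\
x/y&=\{(u,v): \text{for every }t,\ (v,t)\in y\text{ implies }(u,t)\in x\},
\end{align*}
where $u,v,t$ range over $U$. Thus $x\backslash y$ is the largest relation $z$ with $x;z\subseteq y$, and $x/y$ is the largest relation $z$ with $z;y\subseteq x$. The abstract counterpart is the following notion. A \emph{lower semilattice-ordered residuated semigroup} (LSORS) is an algebra $(A,\cdot,;,\backslash,/)$ in which $(A,\cdot)$ is a semilattice, with order $x\le y\iff x\cdot y=x$; the operation $;$ is associative and monotone, that is, $(x\cdot x');(y\cdot y')\le x;y$; and the residuation laws hold: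
\[
y\le x\backslash z\iff x;y\le z\iff x\le z/y .
\]
Every family of relations on $U$ that is closed under $\cap,;,\backslash,/$ is an LSORS. An LSORS is \emph{representable} if it is isomorphic to such a family; then $U$ is called the \emph{base}. Let $\mathrm R(\cdot,;,\backslash,/)$ be the class of representable LSORS. How complicated is this class?

Two known results suggest a simple answer: the subclass of commutative members, those satisfying $x;y=y;x$, is a finitely axiomatizable variety, and the variety generated by the whole class is finitely axiomatizable (see \cite{source}). So the equations valid in relations follow from finitely many of them. Nevertheless it is conjectured in \cite{source} that the class $\mathrm R(\cdot,;,\backslash,/)$ itself is a quasi-variety that is not finitely axiomatizable. We prove this.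

\begin{theorem}\label{thm:main}
$\mathrm R(\cdot,;,\backslash,/)$ is a quasi-variety, and it is not finitely axiomatizable in first-order logic.
\end{theorem}

Since the generated variety is finitely axiomatizable, it follows that $\mathrm R(\cdot,;,\backslash,/)$ is not a variety.

\subsection{Where the difficulty hides}

The signature has no constant for the identity relation $\mathrm{Id}$. But for any relation $w$ the residual $\varepsilon=w\backslash w$ contains $\mathrm{Id}$: trivially, $(t,u)\in w$ implies $(t,u)\in w$. With the meet available, $\varepsilon\cdot z$ then records, among other pairs, the loops $(v,v)$ that lie in $z$. Suppose now that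
\[
\varepsilon\le x;y .
\]
Then every point $v$ has an $x$-successor $v'$ with $(v',v)\in y$. The new point $v'$ is special: its loop lies in $y;x$ as well as in $\varepsilon$. So a $w$-arrow ending in $v$ can be followed by a round trip through $v'$, and
\[
\varepsilon\le x;y\quad\Rightarrow\quad w\le w;x;(\varepsilon\cdot(y;x));y
\]
holds for relations. From $v'$ one can continue in the same way to a point $v''$, whose loop lies in $\varepsilon\cdot\bigl(y;(\varepsilon\cdot(y;x));x\bigr)$, and so on. Each step yields a further valid implication. The question is whether the whole regress can be captured by finitely many axioms; we shall show that it cannot.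

\subsection{The strong form}

We treat several signatures at once. Let $+$ denote union, and call a signature $\tau$ \emph{admissible} if
\[
\{\cdot,;\}\subseteq\tau\subseteq\{\cdot,+,;,\backslash,/\}\quad\text{and}\quad \tau\cap\{\backslash,/\}\ne\emptyset .
\]
Let $\mathrm R(\tau)$ be the class of isomorphic copies of families of binary relations on a set that are closed under the operations in $\tau$. A \emph{representation} of an algebra with universe $A$ on the base $U$ is an injective map $A\to\wp(U\times U)$ that respects the operations in $\tau$. At least one residual is needed to write down the terms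
\[
\varepsilon=w\backslash w\ \ (\text{or }\varepsilon=w/w\text{ if }\backslash\notin\tau),\qquad \ell_0=\varepsilon,\qquad \ell_{i+1}=\varepsilon\cdot(y;\ell_i;x),
\]
and the meet is needed for $\ell_{i+1}$. For $n\ge1$ let $\theta_n$ be the quasi-equation
\[
\theta_n:\qquad \varepsilon\le x;y\ \Rightarrow\ w\le w;\underbrace{x;\dots;x}_{n};\ell_n;\underbrace{y;\dots;y}_{n}.
\]
Here $a\le b$ abbreviates the equation $a\cdot b=a$, and iterated products are bracketed to the left, say; the bracketing is irrelevant in all algebras considered below, where $;$ is associative.

\begin{theorem}\label{thm:strong}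
Let $\tau$ be admissible.
\begin{enumerate}
\item[(1)] $\mathrm R(\tau)$ is a quasi-variety in which all $\theta_n$ hold.
\item[(2)] There are finite algebras $\mathfrak A_n$ $(n\ge1)$, all LSORS and in fact residuated distributive lattice-ordered monoids, such that the $\tau$-reduct of $\mathfrak A_n$ violates $\theta_n$, while every nonprincipal ultraproduct of these reducts lies in $\mathrm R(\tau)$.
\item[(3)] Hence every first-order sentence of signature $\tau$ that is true in $\mathrm R(\tau)$ holds in (the $\tau$-reducts of) all but finitely many of the $\mathfrak A_n$, and no class $K$ with $\mathrm R(\tau)\subseteq K\subseteq\mathrm{Mod}\{\theta_n:n\ge1\}$ is finitely axiomatizable.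
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $\tau=\{\cdot,;,\backslash,/\}$, $K=\mathrm R(\tau)$. Another way to read (3): no finite set of first-order sentences valid in $\mathrm R(\tau)$ implies all the $\theta_n$.

The algebras $\mathfrak A_n$ consist of downsets of finite ordered monoids. The monoid for $\mathfrak A_n$ has elements $[0]>[1]>\dots>[n-1]$ that count how far the regress has gone, and the count runs out at stage $n$. In a nonprincipal ultraproduct, every finite stage $0,1,2,\dots$ is present and has a successor. A step-by-step construction whose loops stay at finite stages therefore never gets stuck, and this yields a representation.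

Section~\ref{sec:qv} proves the quasi-variety part, Section~\ref{sec:theta} the validity of $\theta_n$. Section~\ref{sec:monoids} constructs the $\mathfrak A_n$, starting with a seven-element monoid that shows the case $n=1$. Sections~\ref{sec:networks} and~\ref{sec:build} represent downset algebras of analogous infinite monoids, and Section~\ref{sec:ultra} embeds the ultraproducts into these algebras.

\section{The representable algebras form a quasi-variety}\label{sec:qv}

A quasi-variety is a class axiomatized by quasi-equations, that is, implications from a finite conjunction of equations to an equation. By Mal'cev's theorem \cite[Thm.~V.2.25]{BS}, a class that contains a trivial algebra and is closed under isomorphic copies, subalgebras, direct products and ultraproducts is a quasi-variety. We shall use \L o\'s's theorem several times: a first-order formula holds in an ultraproduct $\prod_n\mathfrak M_n/\mathcal U$ at the classes of given sequences if and only if it holds at their $n$-th entries in $\mathfrak M_n$ for $\mathcal U$-almost all $n$, i.e.\ for a set of $n$ belonging to $\mathcal U$.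

\begin{proposition}\label{prop:qv}
For every admissible $\tau$, $\mathrm R(\tau)$ is a quasi-variety.
\end{proposition}

\begin{proof}
Closure under isomorphic copies and subalgebras is clear. The one-element algebra is represented on a one-point base by the full relation. An algebra represented on the empty base has one element, so we may always assume that bases are nonempty.

\emph{Ultraproducts.} A representation of $\mathfrak A$ on $U$ is the same as a two-sorted structure $(\mathfrak A,U,R)$ with $R\subseteq A\times U\times U$ satisfying finitely many first-order sentences. They say that $a\mapsto\{(u,v):R(a,u,v)\}$ is injective and respects each operation of $\tau$; for composition, for example, $R(a;b,u,v)\leftrightarrow\exists t\,(R(a,u,t)\wedge R(b,t,v))$. By \L o\'s's theorem these sentences pass to ultraproducts.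

\emph{Products.} One would like to represent $\prod_j\mathfrak A_j$ on the disjoint union of the bases. The obstacle is the residuals: if $s$ has no $a$-predecessor at all, then $(s,t)\in a\backslash b$ for every $t$, including all $t$ in other components. So we first arrange that every point has predecessors and successors under every relation.

Let $\rho_j:\mathfrak A_j\to\wp(U_j\times U_j)$, $j\in J$, be representations with $U_j\ne\emptyset$. On $W_j=U_j\times\mathbb Q$ put
\[
\rho_j'(a)=\{((u,\alpha),(v,\beta)):\ \alpha<\beta,\ \text{or }\alpha=\beta\text{ and }(u,v)\in\rho_j(a)\}.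
\]
We call $\alpha$ the level of $(u,\alpha)$. Then $\rho'_j$ is again a representation. Injectivity, meet and join are immediate from the definition. For the other operations consider a pair $((u,\alpha),(v,\beta))$.
\begin{itemize}
\item \emph{Composition.} If $\alpha<\beta$, the pair lies in every $\rho'_j(a);\rho'_j(b)$, via a point of level strictly between $\alpha$ and $\beta$. If $\alpha=\beta$, an intermediate point must have level $\alpha$, so the condition is $(u,v)\in\rho_j(a);\rho_j(b)$. If $\alpha>\beta$, there is no intermediate point. So $\rho'_j(a);\rho'_j(b)=\rho'_j(a;b)$.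
\item \emph{The residual $\backslash$.} If $\alpha<\beta$, any $t$ with $(t,(u,\alpha))\in\rho'_j(a)$ has level at most $\alpha<\beta$, so $(t,(v,\beta))\in\rho'_j(b)$, and the pair is in $\rho'_j(a)\backslash\rho'_j(b)$. If $\alpha=\beta$, points $t$ of level below $\alpha$ impose no condition, and those of level $\alpha$ impose exactly $(u,v)\in\rho_j(a)\backslash\rho_j(b)$. If $\alpha>\beta$, a point $t$ of level strictly between $\beta$ and $\alpha$ satisfies $(t,(u,\alpha))\in\rho_j'(a)$ and $(t,(v,\beta))\notin\rho'_j(b)$, so the pair is not in the residual. Hence $\rho'_j(a)\backslash\rho'_j(b)=\rho'_j(a\backslash b)$.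
\item \emph{The residual $/$.} If $\alpha<\beta$, any $t$ with $((v,\beta),t)\in\rho'_j(b)$ has level at least $\beta>\alpha$, so $((u,\alpha),t)\in\rho'_j(a)$. If $\alpha=\beta$, points $t$ of level above $\alpha$ impose no condition, and those of level $\alpha$ impose exactly $(u,v)\in\rho_j(a)/\rho_j(b)$. If $\alpha>\beta$, a point $t$ of level strictly between $\beta$ and $\alpha$ satisfies $((v,\beta),t)\in\rho'_j(b)$ and $((u,\alpha),t)\notin\rho'_j(a)$, which excludes the pair. Hence $\rho'_j(a)/\rho'_j(b)=\rho'_j(a/b)$.
\end{itemize}
Moreover, since $\mathbb Q$ has no endpoints, every point of $W_j$ has a $\rho'_j(a)$-predecessor and a $\rho'_j(a)$-successor in $W_j$, for every $a$.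

Now put $\rho((a_j)_j)=\bigsqcup_j\rho'_j(a_j)$ on the disjoint union $\bigsqcup_j W_j$. (If $J=\emptyset$, the product is the one-element algebra, already treated.) Meet, join, composition and injectivity are componentwise. For residuals, pairs inside one $W_j$ behave as in $W_j$, because no $\rho(a)$-arrow joins different components. Let $s\in W_j$, $t\in W_k$, $j\ne k$. Then $(s,t)\notin\rho(a)\backslash\rho(b)$: choose $r\in W_j$ with $(r,s)\in\rho(a)$; then $(r,t)\notin\rho(b)$. Also $(s,t)\notin\rho(a)/\rho(b)$: choose $r\in W_k$ with $(t,r)\in\rho(b)$; then $(s,r)\notin\rho(a)$. So $\rho$ is a representation of $\prod_j\mathfrak A_j$.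
\end{proof}

\section{The quasi-equations hold for relations}\label{sec:theta}

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth]
\node (u) at (-1.9,0) {$u$};
\node (a) at (0,0) {$v_0$};
\node (b) at (1.9,0) {$v_1$};
\node (c) at (3.8,0) {$v_2$};
\node (m) at (5.7,0) {$\cdots$};
\node (z) at (7.6,0) {$v_n$};
\draw[->] (u) -- node[above] {$w$} (a);
\draw[->] (a) to[bend left=28] node[above] {$x$} (b);
\draw[->] (b) to[bend left=28] node[below] {$y$} (a);
\draw[->] (b) to[bend left=28] node[above] {$x$} (c);
\draw[->] (c) to[bend left=28] node[below] {$y$} (b);
\draw[->] (c) to[bend left=28] node[above] {$x$} (m);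
\draw[->] (m) to[bend left=28] node[below] {$y$} (c);
\draw[->] (m) to[bend left=28] node[above] {$x$} (z);
\draw[->] (z) to[bend left=28] node[below] {$y$} (m);
\end{tikzpicture}
\caption{Why $\theta_n$ holds for relations. If $\mathrm{Id}\subseteq\varepsilon\subseteq x;y$, then from any $w$-arrow $(u,v_0)$ one can walk along $x$-arrows to $v_1,v_2,\dots,v_n$, each step being reversible along $y$. The loop at $v_i$ $(i\ge1)$ lies in $\ell_i$, because one can go from $v_i$ to $v_{i-1}$ by $y$, use the loop of $v_{i-1}$ in $\ell_{i-1}$, and return by $x$.}
\label{fig:chain}
\end{figure}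

\begin{proposition}\label{prop:valid}
Every $\theta_n$ holds in $\mathrm R(\tau)$, for every admissible $\tau$.
\end{proposition}

\begin{proof}
Work in a family of relations; then $\varepsilon\supseteq\mathrm{Id}$. Assume $\varepsilon\subseteq x;y$ and $(u,v)\in w$. Put $v_0=v$, so $(v_0,v_0)\in\ell_0=\varepsilon$. Suppose $(v_i,v_i)\in\ell_i$. Since $(v_i,v_i)\in\varepsilon\subseteq x;y$, there is $v_{i+1}$ with $(v_i,v_{i+1})\in x$ and $(v_{i+1},v_i)\in y$. Then $(v_{i+1},v_{i+1})\in y;\ell_i;x$, so $(v_{i+1},v_{i+1})\in\varepsilon\cdot(y;\ell_i;x)=\ell_{i+1}$. After $n$ steps (Figure~\ref{fig:chain}) the path $u,v_0,\dots,v_n,v_n,\dots,v_0$ shows that $(u,v)$ belongs to $w;x;\dots;x;\ell_n;y;\dots;y$.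
\end{proof}

\section{Algebras that violate the quasi-equations}\label{sec:monoids}

\subsection{Downset algebras}

All our abstract algebras come from ordered monoids. By a \emph{pointed ordered monoid} we mean a monoid $S$ with unit $e$ and a partial order for which multiplication is monotone in both arguments, and with a least element $\bot$ that is a zero: $\bot s=s\bot=\bot$. A \emph{downset} is a set $X\subseteq S$ such that $r\le s\in X$ implies $r\in X$; we write $s{\downarrow}=\{r:r\le s\}$. Let $D(S)$ be the set of all downsets of $S$ that contain $\bot$, with $\cdot=\cap$, $+=\cup$ and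
\[
X;Y=\{r:\ r\le st\text{ for some }s\in X,\ t\in Y\},\quad
X\backslash Y=\{r:Xr\subseteq Y\},\quad X/Y=\{r:rY\subseteq X\},
\]
where $Xr=\{sr:s\in X\}$ and so on. By monotonicity these sets are downsets, and they contain $\bot$ because $\bot$ is a least element and a zero. Both $X;(Y;Z)$ and $(X;Y);Z$ equal $\{r:r\le stu\text{ for some }s\in X,t\in Y,u\in Z\}$, and $;$ is monotone. Finally, for downsets,
\[
X;Y\subseteq Z\iff XY\subseteq Z\iff Y\subseteq X\backslash Z\iff X\subseteq Z/Y .
\]
So $D(S)$ is an LSORS, and with $+$ it is a residuated distributive lattice-ordered monoid with unit $e{\downarrow}$. Note also $s{\downarrow};t{\downarrow}=(st){\downarrow}$.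

In the examples below we put $w=e{\downarrow}$. For $E=e{\downarrow}$ we have $E;E=E$; hence $E\subseteq E\backslash E$, and $r\in E\backslash E$ gives $r=er\in E$. The same works for $/$, so
\begin{equation}\label{eq:eps}
E\backslash E=E/E=E ,
\end{equation}
and $\varepsilon$ takes the value $E$ in either reading.

\subsection{The smallest case: seven elements}

\begin{example}\label{ex:seven}
Let $M=\{\bot,\top,e,c,d,cd,dc\}$, where words in $c,d$ are multiplied by concatenation with empty word $e$, every word other than $e,c,d,cd,dc$ is replaced by $\top$, $\top s=s\top=\top$ for $s\ne\bot$, and $\bot$ is a zero. Order $M$ by making $\bot$ least, $\top$ greatest, and $e<cd$, with no other relations. For monotonicity only $e<cd$ needs a thought: if $u\notin\{\bot,e\}$, then $u\cdot cd=cd\cdot u=\top$.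

In $D(M)$ take $w=e{\downarrow}=\{\bot,e\}$, $x=c{\downarrow}$, $y=d{\downarrow}$. Then $\varepsilon=\{\bot,e\}$ by \eqref{eq:eps}, and $\varepsilon\subseteq x;y=(cd){\downarrow}$. But $y;x=(dc){\downarrow}=\{\bot,dc\}$, so $\ell_1=\varepsilon\cap(y;x)=\{\bot\}$, and $w;x;\ell_1;y=\{\bot\}\not\supseteq w$. Thus $\theta_1$ fails and $D(M)$ is not representable.
\end{example}

What is missing in $M$? The relation $e\le cd$ demands, at each point $v$, a round trip $v\to v'\to v$ along $c$ and $d$. The loop of $v'$ must lie below both $e$ and $dc$, and $M$ has no such element except $\bot$. To repair this, add an element $[1]\le e$ for the loops of such points, with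
\[
e\le c[1]d\qquad\text{and}\qquad [1]\le dc .
\]
But $[1]\le e$ makes the demand of a round trip again, now at $v'$, and its midpoint $v''$ must have its loop below $d[1]c$ (compare $\theta_2$). We add $[2]$, and so on. So let $[i]$ stand for loops at points of \emph{height at least} $i$; these elements decrease as $i$ grows, $[0]=e$, and the rules are: from height $i$, a $c$-arrow leads to height $i+1$, with a $d$-arrow back; and from height $i\ge1$, a $d$-arrow leads to height $i-1$, with a $c$-arrow back. If we stop at some largest height $m$, then $[m]\le e\le cd$ still demands a round trip from height $m$, and nothing can serve it. This is how we shall violate $\theta_n$. If we never stop, there should be no obstruction. We now make this precise, with heights in an arbitrary linear order, since ultraproducts of finite chains will occur.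

\subsection{The monoids $S_I$}

Let $I$ be a linear order with least element $0$, and let $\vee$ denote maximum. For $k,i\in I$ write
\[
k\lesssim i\quad\text{if there is no }r\in I\text{ with }i<r<k .
\]
Informally, $k\le i+1$; if $i$ is the largest element, the condition is void. Clearly $k\le i$ implies $k\lesssim i$, and
\begin{equation}\label{eq:persist}
k'\le k\lesssim i\le i'\quad\text{implies}\quad k'\lesssim i',
\end{equation}
because $i'<r<k'$ would give $i<r<k$.

Let $W$ be the set of words $[a_0x_1a_1\cdots x_ra_r]$ with $r\ge0$, $a_i\in I$, $x_i\in\{c,d\}$, and product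
\[
[a_0x_1\cdots x_ra_r]\,[b_0y_1\cdots y_sb_s]=[a_0x_1\cdots x_r(a_r\vee b_0)y_1\cdots y_sb_s].
\]
This is an associative product with unit $[0]$. The \emph{type} of the word is $x_1\cdots x_r$, and the type of a product is the concatenation of the types. Put $T=\{\emptyset,c,d,cd,dc\}$. Every contiguous subword of a member of $T$ is in $T$, so the words with type outside $T$ form an ideal of $W$. Let $S_I$ be obtained from $W$ by collapsing this ideal to a single element $\top$ (the Rees quotient) and adjoining a new zero $\bot$. So $S_I$ is a monoid with unit $e=[0]$ and elements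
\[
\bot,\quad\top,\quad [i],\quad [a\,c\,b],\quad [a\,d\,b],\quad [a\,c\,k\,d\,b],\quad [a\,d\,k\,c\,b].
\]
Products of nonzero elements (that is, elements other than $\bot$) are nonzero, and $\top s=s\top=\top$ for $s\ne\bot$. The elements $\bot$ and $\top$ have no type; in particular, ``$s$ has type $\emptyset$'' means $s=[i]$ for some $i\in I$. Collapsing long words keeps $S_I$ finite for finite $I$, and it will also keep the number of cases small later.

\emph{Order.} Let $\bot$ be least and $\top$ greatest. Order words of the same type by the \emph{reversed} componentwise order: larger indices give a smaller element. In addition, put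
\[
[i]\le[a\,c\,k\,d\,b]\iff a,b\le i,\ k\lesssim i;\qquad\quad [i]\le[a\,d\,k\,c\,b]\iff a,b\le i,\ k<i .
\]
There are no other relations. Antisymmetry is clear. Transitivity needs checking only for $[i']\le[i]\le s\le s'$ with $s,s'$ of the same type $cd$ or $dc$; there it holds because the conditions persist when $i$ increases and $a,k,b$ decrease (for $\lesssim$ this is \eqref{eq:persist}).

\emph{A symmetry.} Reversing a word and exchanging the letters $c,d$ gives a map $\sigma$ with $\sigma(st)=\sigma(t)\sigma(s)$. It maps types in $T$ to types in $T$, so it acts on $S_I$ (fixing $\bot,\top$). It fixes every $[i]$ and maps $[a\,c\,k\,d\,b]$ to $[b\,c\,k\,d\,a]$ and $[a\,d\,k\,c\,b]$ to $[b\,d\,k\,c\,a]$. Since the two order conditions are symmetric in $a,b$, $\sigma$ is an order-preserving anti-automorphism with $\sigma^2=\mathrm{id}$.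

\begin{lemma}
$S_I$ is a pointed ordered monoid.
\end{lemma}

\begin{proof}
It remains to show monotonicity. By the symmetry $\sigma$ it suffices to show $us\le us'$ for $s\le s'$ and $u\in S_I$. If $u=\bot$ or $s=\bot$, then $us=\bot$. Otherwise $s'\ne\bot$. If $u=\top$ or $s'=\top$, then $us'=\top$. If $s,s'$ have the same type, then $us,us'$ are both $\top$ or have the same type, and monotonicity of $\vee$ applies. There remains $s=[i]$ and $s'$ of type $cd$ or $dc$. If $u$ has nonempty type, then $us'$ has at least three letters, so $us'=\top$. If $u=[j]$, then $us=[i\vee j]$, and $us'$ arises from $s'$ by replacing its left index $a$ by $a\vee j$. The conditions persist: $a\vee j\le i\vee j$, $b\le i\vee j$, and $k\lesssim i\vee j$, resp.\ $k<i\vee j$.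
\end{proof}

For $s\notin\{\bot,\top\}$ let $\mathrm{left}(s)$ and $\mathrm{right}(s)$ be its first and last index. We shall use four simple facts.

\begin{lemma}\label{lem:obs}
In $S_I$ the following hold.
\begin{enumerate}
\item[(O1)] For $s,t\ne\bot$: $st=\top$ if and only if $ts=\top$.
\item[(O2)] Inserting a factor $[i]$ anywhere in a product changes neither its type nor whether it is $\top$. In particular $[i]s=\top\iff s=\top\iff s[i]=\top$. Moreover $[i]s\le s$ and $s[i]\le s$.
\item[(O3)] If $r\le s$ with $r,s\notin\{\bot,\top\}$, then $\mathrm{left}(r)\ge\mathrm{left}(s)$ and $\mathrm{right}(r)\ge\mathrm{right}(s)$. If $s\notin\{\bot,\top\}$, then $\mathrm{left}([i]s)\ge i$ and $\mathrm{right}(s[i])\ge i$.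
\item[(O4)] If $\bot\ne r\le s$ and $s$ has type $\emptyset$, $c$ or $d$, then $r$ has the same type as $s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(O1) If $s$ or $t$ is $\top$, both products are. Otherwise, the pairs of types in $T$ whose concatenation is in $T$ are those with at least one entry $\emptyset$, together with $(c,d)$ and $(d,c)$; this set of pairs is symmetric. (O2) A product with a factor $\bot$ is $\bot$, before and after the insertion. A product of nonzero factors is $\top$ if a factor is $\top$ or the concatenation of the types is outside $T$, and otherwise that concatenation is its type; the factor $[i]$ contributes no letter. The inequalities follow from $[i]\le e$. (O3) For equal types this is the definition of the order. In the other case $r=[i]$ and the order conditions give $a,b\le i$. The second statement holds as $\mathrm{left}([i]s)=i\vee\mathrm{left}(s)$, and similarly on the right. (O4) By definition, nothing but $\bot$ and words of the same type lies below such $s$.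
\end{proof}

\subsection{The algebras $\mathfrak A_n$}

For $n\ge1$ let $I_n=\{0<1<\dots<n-1\}$ and $\mathfrak A_n=D(S_{I_n})$. This is a finite algebra, and $S_{I_1}$ is isomorphic to the monoid $M$ of Example~\ref{ex:seven}.

\begin{lemma}\label{lem:fail}
For every admissible $\tau$, the $\tau$-reduct of $\mathfrak A_n$ violates $\theta_n$.
\end{lemma}

\begin{proof}
Put $w=E=e{\downarrow}=\{\bot\}\cup\{[j]:j<n\}$, $x=[0\,c\,0]{\downarrow}$, $y=[0\,d\,0]{\downarrow}$. By \eqref{eq:eps}, $\varepsilon=E$. Since $0\lesssim0$, we have $[0]\le[0\,c\,0\,d\,0]$, so $\varepsilon\subseteq x;y$.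

We claim $\ell_i=\{\bot\}\cup\{[j]:i\le j<n\}$ for $0\le i\le n$. This holds for $i=0$. If it holds for some $i<n$, then $\ell_i=[i]{\downarrow}$, so $y;\ell_i;x=[0\,d\,i\,c\,0]{\downarrow}$, which contains $[j]$ if and only if $i<j$. Intersecting with $\varepsilon=E$ gives the claim for $i+1$. Thus $\ell_n=\{\bot\}$, and the right-hand side of $\theta_n$ is $\{\bot\}\not\supseteq E$.
\end{proof}

\section{Networks and representations}\label{sec:networks}

It remains to represent the ultraproducts of the $\mathfrak A_n$. We shall embed them into $D(S_I)$ for a suitable $I$, and represent $D(S_I)$ on the points of a labelled graph: the label $\lambda(p,q)\in S_I$ of an edge decides which relations contain $(p,q)$. In this section $S$ is any pointed ordered monoid.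

A \emph{network} is a set $V$ of points with a partial map $\lambda:V\times V\rightharpoonup S$ such that
\begin{enumerate}
\item[(N1)] $\lambda(p,p)$ is defined and $\lambda(p,p)\le e$;
\item[(N2)] if $\lambda(p,q)$ and $\lambda(q,v)$ are defined, then $\lambda(p,v)$ is defined and $\lambda(p,v)\le\lambda(p,q)\lambda(q,v)$.
\end{enumerate}
It is \emph{saturated} if moreover
\begin{enumerate}
\item[(N3)] if $\lambda(p,q)$ is defined and $\lambda(p,q)\le st$, then there is $z$ with $\lambda(p,z)\le s$ and $\lambda(z,q)\le t$ (in particular, both are defined);
\item[(N4)] for all $p,q\in V$ and $s\in S$ there is $w\in V$ with $\lambda(w,p)\le s$ such that $\lambda(w,q)$ is defined if and only if $\lambda(p,q)$ is, and then $\lambda(w,q)=s\,\lambda(p,q)$; dually, there is $w\in V$ with $\lambda(p,w)\le s$ such that $\lambda(q,w)$ is defined if and only if $\lambda(q,p)$ is, and then $\lambda(q,w)=\lambda(q,p)\,s$;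
\item[(N5)] every $s\in S$ equals some $\lambda(p,q)$.
\end{enumerate}
Conditions (N2) and (N3) are the two halves of composition. Condition (N4) provides a witness for every pair that should not belong to a residual: a point $w$ with an arrow to $p$ below $s$, whose arrow to $q$ is present only if (N2) forces it, and is then as large as $s\,\lambda(p,q)$. Partial labellings are convenient because such a $w$ can be added without any edge leading back to it.

\begin{lemma}\label{lem:rep}
If $S$ has a saturated network, then $\rho(X)=\{(p,q):\lambda(p,q)\text{ is defined and }\lambda(p,q)\in X\}$ is a representation of $D(S)$ on $V$ with respect to all of $\cdot,+,;,\backslash,/$.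
\end{lemma}

\begin{proof}
Intersection and union are clear. If $s\in X\setminus Y$, then (N5) gives a pair in $\rho(X)\setminus\rho(Y)$; so $\rho$ is injective.

\emph{Composition.} If $\lambda(p,q)\le st$ with $s\in X$, $t\in Y$, then (N3) gives $z$ with $(p,z)\in\rho(X)$ and $(z,q)\in\rho(Y)$. Conversely, if $\lambda(p,z)\in X$ and $\lambda(z,q)\in Y$, then $\lambda(p,q)\le\lambda(p,z)\lambda(z,q)$ by (N2), so $\lambda(p,q)\in X;Y$.

\emph{The residual $\backslash$.} Let $r=\lambda(p,q)\in X\backslash Y$ and $\lambda(w,p)\in X$. Then $\lambda(w,q)\le\lambda(w,p)\,r\in Y$, so $(w,q)\in\rho(Y)$. Conversely, let $(p,q)\notin\rho(X\backslash Y)$. If $\lambda(p,q)$ is undefined, take $w$ from (N4) for $s=\bot\in X$: then $(w,p)\in\rho(X)$, and $\lambda(w,q)$ is undefined, so $(w,q)\notin\rho(Y)$. If $\lambda(p,q)=r$ is defined, there is $s\in X$ with $sr\notin Y$; take $w$ from (N4) for this $s$: then $\lambda(w,p)\le s\in X$ and $\lambda(w,q)=sr\notin Y$. In both cases $(p,q)\notin\rho(X)\backslash\rho(Y)$.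

\emph{The residual $/$.} Let $r=\lambda(p,q)\in X/Y$ and $\lambda(q,w)\in Y$. Then $\lambda(p,w)\le r\,\lambda(q,w)\in X$. Conversely, let $(p,q)\notin\rho(X/Y)$. Put $s=\bot$ if $\lambda(p,q)$ is undefined, and otherwise choose $s\in Y$ with $\lambda(p,q)\,s\notin X$. The dual part of (N4), with the roles of $p$ and $q$ exchanged, gives $w$ with $\lambda(q,w)\le s\in Y$ and with $\lambda(p,w)$ undefined, resp.\ equal to $\lambda(p,q)\,s\notin X$. So $(p,q)\notin\rho(X)/\rho(Y)$.
\end{proof}

The requirement $\bot\in X$ in the definition of $D(S)$ was used for undefined pairs. If the empty downset were admitted, $\rho$ would not respect $\backslash$ as soon as some pair is unlabelled: $\emptyset\backslash Y$ would be $S$, while $\emptyset\backslash\rho(Y)=V\times V$ contains the unlabelled pairs too.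

\section{A saturated network when heights can be counted}\label{sec:build}

Throughout this section $I$ is a linear order with least element that has an initial segment $\omega=\{0<1<2<\cdots\}$ of order type $\omega$ (initial segment: $k\le h\in\omega$ implies $k\in\omega$). Other elements of $I$ are allowed; they exceed every element of $\omega$. For $h\in\omega$ and $k\in I$ we have
\begin{equation}\label{eq:count}
k<h\iff h\ge1\text{ and }k\le h-1;\qquad\qquad k\lesssim h\iff k\le h+1 .
\end{equation}
The first holds because the elements below $h$ are $0,\dots,h-1$. For the second: if $k\le h+1$ and $h<r<k$, then $r<h+1$, so $r\le h$ by the first part, a contradiction; if $k>h+1$, then $r=h+1$ lies strictly between $h$ and $k$.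

\begin{proposition}\label{prop:sat}
Under this assumption, $S_I$ has a saturated network.
\end{proposition}

The network is built by adding points one at a time. Loops will only get labels $[h]$ with $h\in\omega$, even if $I$ has further elements: $I$ may have a largest element, and a loop at that height could not be served. We maintain two invariants:
\begin{enumerate}
\item[(H1)] for each point $p$, $\lambda(p,p)=[h(p)]$ with $h(p)\in\omega$;
\item[(H2)] if $p\ne q$, both $\lambda(p,q)$ and $\lambda(q,p)$ are defined, and one of them has type $\emptyset$, then the other is $\top$.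
\end{enumerate}
We call $h(p)$ the height of $p$. Note that if $r=\lambda(p,q)$ and $r'=\lambda(q,p)$ are both defined, then (N2) gives
\begin{equation}\label{eq:loops}
[h(p)]\le rr'\quad\text{and}\quad[h(q)]\le r'r;\qquad\text{in particular }r,r'\ne\bot .
\end{equation}

\subsection{Which height should a new point get?}

Suppose $r=\lambda(p,q)\le st$ and (N3) asks for a point $z$ between $p$ and $q$. If we add a new $z$ with loop $[j]$, the natural labels are $s[j]$ and $[j]t$ on the edges $p\to z\to q$ (up to the loops of $p$ and $q$), continued to the other old points by multiplication. Two requirements are then forced by (N2). The path $p\to z\to q$ must not undercut $r$, so $r\le s[j]t$. And if there is an edge $q\to p$ with label $r'$, the round trip $z\to q\to p\to z$ must not undercut the loop of $z$, so $[j]\le tr's$. The first condition wants $j$ small, the second wants $j$ large. The following instance is decisive. Let $p=q$ have height $h$ and let $s=[0\,c\,0]$, $t=[0\,d\,0]$. The two conditions read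
\[
[h]\le[0\,c\,j\,d\,0]\iff j\lesssim h,\qquad\qquad [j]\le[0\,d\,h\,c\,0]\iff h<j,
\]
so $j$ has to be the immediate successor of $h$. In $I_n$ this is impossible for $h=n-1$, in accordance with Lemma~\ref{lem:fail}. For $h\in\omega$ we take $j=h+1$.

When $p\ne q$, no such balancing is needed. If $r'$ is undefined, only the first requirement is present and $j=0$ works. If $r'$ is defined, invariant (H2) ensures that either the round trip $tr's$ is already $\top$, so that $j=0$ works, or an old point can serve as $z$. Condition (c) in the next lemma is there to preserve (H2).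

\begin{lemma}[choosing a height]\label{lem:A}
In a network satisfying (H1), (H2), let $r=\lambda(p,q)$ be defined and $r\le st$. Then either some $z\in V$ already satisfies $\lambda(p,z)\le s$ and $\lambda(z,q)\le t$, or there is $j\in\omega$ such that
\begin{enumerate}
\item[(a)] $r\le s[j]t$;
\item[(b)] if $r'=\lambda(q,p)$ is defined, then $[j]\le tr's$;
\item[(c)] if $r'=\lambda(q,p)$ is defined and $s$ or $t$ has type $\emptyset$, then $tr's=\top$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $r'$ is undefined, $j=0$ works, since $[0]=e$. Let $r'$ be defined. By \eqref{eq:loops}, $r\ne\bot$, so $s,t\ne\bot$. If $tr's=\top$, then again $j=0$ works. Write $h=h(p)$ and $h'=h(q)$.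

\medskip
\noindent\emph{Case $p=q$.} Here $r=r'=[h]\le st$.

If $st=\top$, then $ts=\top$ by (O1) and $t[h]s=\top$ by (O2), so $j=0$ works.

Let $st\ne\top$ and $s=[a]$. Then $t\notin\{\bot,\top\}$, and (O3) gives $a\le\mathrm{left}([a]t)\le h$. So $\lambda(p,p)=[h]\le[a]=s$, and $[h]\le[a]t\le t$ by (O2): $z=p$ is a witness. Let $st\ne\top$ and $t=[b]$. Then $b\le\mathrm{right}(s[b])\le h$, so $[h]\le t$ and $[h]\le s[b]\le s$: again $z=p$ is a witness.

Otherwise $s,t$ have nonempty types and $st\ne\top$, so the pair of types is $(c,d)$ or $(d,c)$. Condition (c) is void.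
\begin{itemize}
\item Let $s=[a\,c\,k]$, $t=[m\,d\,b]$. From $[h]\le st=[a\,c\,(k\vee m)\,d\,b]$ and \eqref{eq:count} we get $a,b\le h$ and $k,m\le h+1$. Take $j=h+1$. Then $s[j]t=[a\,c\,(h+1)\,d\,b]\ge[h]$, since $h+1\lesssim h$. Also $t[h]s=[m\,d\,(b\vee h\vee a)\,c\,k]=[m\,d\,h\,c\,k]\ge[h+1]$, since $m,k\le h+1$ and $h<h+1$.
\item Let $s=[a\,d\,k]$, $t=[m\,c\,b]$. From $[h]\le st=[a\,d\,(k\vee m)\,c\,b]$ and \eqref{eq:count} we get $a,b\le h$, $h\ge1$ and $k,m\le h-1$. Take $j=h-1$. Then $s[j]t=[a\,d\,(h-1)\,c\,b]\ge[h]$, since $h-1<h$. Also $t[h]s=[m\,c\,(b\vee h\vee a)\,d\,k]=[m\,c\,h\,d\,k]\ge[h-1]$, since $m,k\le h-1$ and $h\lesssim h-1$.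
\end{itemize}

\medskip
\noindent\emph{Case $p\ne q$.} We show that $tr's=\top$ (so that $j=0$ works) or an old point is a witness. We go through the kinds of $r'\ne\bot$.
\begin{itemize}
\item $r'=\top$. Then $tr's=\top$.
\item $r'$ of type $\emptyset$. By (H2) $r=\top$, so $st=\top$, hence $ts=\top$ by (O1) and $tr's=\top$ by (O2).
\item $r'$ of type $cd$ or $dc$. Suppose $tr's\ne\top$. Then $s,t$ have type $\emptyset$, as any further letter would give a word with at least three letters. So $st$ has type $\emptyset$, and by (O4) so does $r$. Now (H2) gives $r'=\top$, a contradiction.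
\item $r'=[\gamma\,f\,\delta]$ with $f\in\{c,d\}$; let $g$ be the other letter. Suppose $tr's\ne\top$. The type of $tr's$ is in $T$ and contains $f$, so it is $f$, $fg$ or $gf$, and the pair of types of $(t,s)$ is $(\emptyset,\emptyset)$, $(\emptyset,g)$ or $(g,\emptyset)$. In the first case $r\le st$ has type $\emptyset$ by (O4), and (H2) gives $r'=\top$, a contradiction. In the other two cases $st$ has type $g$, so $r=[\alpha\,g\,\beta]$ by (O4). By \eqref{eq:loops},
\[
[h]\le rr'=[\alpha\,g\,(\beta\vee\gamma)\,f\,\delta],\qquad [h']\le r'r=[\gamma\,f\,(\delta\vee\alpha)\,g\,\beta].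
\]
Both order conditions bound the outer indices, so $\alpha\le h$ and $\beta\le h'$. If $s=[a]$, then $r\le[a]t$ gives $a\le\mathrm{left}([a]t)\le\alpha\le h$ by (O3); hence $\lambda(p,p)=[h]\le s$ and $\lambda(p,q)=r\le[a]t\le t$, so $z=p$ is a witness. If $t=[b]$, then $b\le\mathrm{right}(s[b])\le\beta\le h'$; hence $\lambda(p,q)=r\le s[b]\le s$ and $\lambda(q,q)=[h']\le t$, so $z=q$ is a witness.\qedhere
\end{itemize}
\end{proof}

\subsection{Adding points}

\begin{lemma}[a point for (N3)]\label{lem:B}
Let a network satisfy (H1), (H2), let $r=\lambda(p,q)\le st$, and let $j\in\omega$ satisfy (a), (b), (c) of Lemma~\ref{lem:A}. Add a new point $z$ with $\lambda(z,z)=[j]$ and, for old points $v$,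
\begin{align*}
\lambda(v,z)&=\lambda(v,p)\,s[j]&&\text{if }\lambda(v,p)\text{ is defined (otherwise undefined)},\\
\lambda(z,v)&=[j]t\,\lambda(q,v)&&\text{if }\lambda(q,v)\text{ is defined (otherwise undefined)}.
\end{align*}
With the labels of old pairs unchanged, this is a network satisfying (H1), (H2), and $\lambda(p,z)\le s$, $\lambda(z,q)\le t$.
\end{lemma}

\begin{proof}
The last two inequalities hold since $\lambda(p,p),\lambda(q,q),[j]\le e$. (N1) and (H1) are clear. We check (N2) for all triples involving $z$; $v,v'$ denote old points, and the labels of the first two edges of each triple are assumed to be defined.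
\begin{itemize}
\item $(v,v',z)$: $\lambda(v,v')$ and $\lambda(v',p)$ are defined, so $\lambda(v,p)$ is defined and $\lambda(v,p)\le\lambda(v,v')\lambda(v',p)$. Multiply by $s[j]$ on the right.
\item $(z,v,v')$: $\lambda(q,v)$ and $\lambda(v,v')$ are defined, so $\lambda(q,v')$ is defined and $\lambda(q,v')\le\lambda(q,v)\lambda(v,v')$. Multiply by $[j]t$ on the left.
\item $(v,z,v')$: $\lambda(v,p)$, $\lambda(p,q)$, $\lambda(q,v')$ are defined, so $\lambda(v,v')$ is defined, and by (a) and $[j]=[j][j]$ we have
$\lambda(v,v')\le\lambda(v,p)\,r\,\lambda(q,v')\le\lambda(v,p)\,s[j]\cdot[j]t\,\lambda(q,v')=\lambda(v,z)\lambda(z,v')$.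
\item $(z,v,z)$: $\lambda(q,v)$, $\lambda(v,p)$ are defined, so $r'=\lambda(q,p)$ is defined and $r'\le\lambda(q,v)\lambda(v,p)$. By (b),
$[j]=[j][j][j]\le[j]\,tr's\,[j]\le[j]t\,\lambda(q,v)\cdot\lambda(v,p)\,s[j]=\lambda(z,v)\lambda(v,z)$.
\item $(v,z,z)$, $(z,z,v)$, $(z,z,z)$: these follow from $[j][j]=[j]$.
\end{itemize}

For (H2), let $\lambda(v,z)$ and $\lambda(z,v)$ both be defined. By \eqref{eq:loops}, applied in the new network, they are nonzero. Since $\lambda(q,v)$ and $\lambda(v,p)$ are defined, so is $r'=\lambda(q,p)$. Recall that a product has type $\emptyset$ only if all its factors do.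

Suppose $\lambda(v,z)$ has type $\emptyset$. Then $s$ and $\lambda(v,p)$ have type $\emptyset$. By (c) $tr's=\top$, so $tr'=\top$ by (O2). If $v=p$, then $\lambda(z,p)=[j]tr'=\top$. If $v\ne p$, then $\lambda(p,v)$ is defined (via $q$), and $\lambda(p,v)=\top$ by (H2) for the old points $v,p$. Hence $\top\le r\,\lambda(q,v)\le st\,\lambda(q,v)$. Since $s$ has type $\emptyset$, (O2) gives $t\,\lambda(q,v)=\top$, and so $\lambda(z,v)=\top$.

Suppose $\lambda(z,v)$ has type $\emptyset$. Then $t$ and $\lambda(q,v)$ have type $\emptyset$. By (c) $tr's=\top$, so $r's=\top$ by (O2). If $v=q$, then $\lambda(q,z)=r's[j]=\top$. If $v\ne q$, then $\lambda(v,q)$ is defined (via $p$), and $\lambda(v,q)=\top$ by (H2) for the old points $v,q$. Hence $\top\le\lambda(v,p)\,r\le\lambda(v,p)\,st$. Since $t$ has type $\emptyset$, (O2) gives $\lambda(v,p)\,s=\top$, and so $\lambda(v,z)=\top$.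
\end{proof}

\begin{lemma}[a point for (N4)]\label{lem:C}
Let a network satisfy (H1), (H2), let $p$ be a point and $s\in S_I$. Add a new point $w$ with $\lambda(w,w)=e$, with $\lambda(w,v)=s\,\lambda(p,v)$ for every old $v$ such that $\lambda(p,v)$ is defined, and with no other new labels. This is a network satisfying (H1), (H2), and $\lambda(w,p)\le s$. Dually, one may add $w$ with $\lambda(w,w)=e$, with $\lambda(v,w)=\lambda(v,p)\,s$ for every old $v$ such that $\lambda(v,p)$ is defined, and with no other new labels; then $\lambda(p,w)\le s$.
\end{lemma}

\begin{proof}
We have $\lambda(w,p)=s\,\lambda(p,p)\le s$. No label leads from an old point to $w$. So the triples to check in (N2) are $(w,w,w)$ and $(w,w,v)$, which are trivial as $\lambda(w,w)=e$, and $(w,v,v')$ with $v,v'$ old. For the latter, $\lambda(p,v)$ and $\lambda(v,v')$ are defined, so $\lambda(p,v')$ is defined and $s\,\lambda(p,v')\le s\,\lambda(p,v)\lambda(v,v')$. No old point has labels to and from $w$, so (H2) says nothing new; (H1) holds as $e=[0]$.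

For the dual, note that $\lambda^*(u,v)=\sigma(\lambda(v,u))$ is again a network satisfying (H1), (H2), since $\sigma$ is an order-preserving anti-automorphism fixing $\top$ and all $[i]$. Apply the first part to $\lambda^*$ and $\sigma(s)$, and translate back by $\sigma$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sat}]
Start with points $a_s,b_s$ $(s\in S_I)$, all distinct, all loops labelled $e$, $\lambda(a_s,b_s)=s$, and nothing else defined. This is a network satisfying (H1), (H2) and (N5).

Given a network satisfying (H1), (H2), its tasks are: (N3) for every $(p,q,s,t)$ with $\lambda(p,q)$ defined and $\lambda(p,q)\le st$, and both parts of (N4) for every $(p,s)$. Well-order these tasks and perform them one after another, taking unions at limits. An (N3) task is performed by Lemmas~\ref{lem:A} and~\ref{lem:B} (nothing is added if an old point is a witness), an (N4) task by Lemma~\ref{lem:C}. Labels of old pairs never change, nor do undefined labels of old pairs become defined; so tasks remain meaningful and solved tasks remain solved. Unions of chains preserve (N1), (N2), (H1), (H2). A point added for the (N4) task $(p,s)$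 serves (N4) for all $q$ present at that moment.

Repeat this whole round $\omega$ times and take the union. Any $p,q$ are both present after some finite number of rounds. For all $s,t$, the tasks for $(p,q,s,t)$ (if $\lambda(p,q)\le st$) and for $(p,s)$ are then performed in the next round, with $q$ present, and their outcome persists. Hence the union is saturated.
\end{proof}

\section{Ultraproducts and the proof of the theorems}\label{sec:ultra}

Let $\mathcal U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$, and let $I=\prod_n I_n/\mathcal U$. We write ``a.e.'' for ``for a set of $n$ in $\mathcal U$'' and $[(s_n)]$ for the class of a sequence.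

\begin{lemma}\label{lem:I}
$I$ is a linear order with least element and has an initial segment of order type $\omega$.
\end{lemma}

\begin{proof}
The first part is first-order. For $i=0,1,2,\dots$ let $i^*\in I$ be the class of $(\min(i,n-1))_n$. For all $n>i$, i.e.\ a.e., the chain $I_n$ satisfies $0<1<\dots<i$ and $\forall k\,(k\le i\to k=0\vee\dots\vee k=i)$. By \L o\'s's theorem $0^*<1^*<\dots<i^*$, and every $k\le i^*$ in $I$ is one of $0^*,\dots,i^*$. So $\{i^*:i\ge0\}$ is an initial segment of order type $\omega$.
\end{proof}

\begin{lemma}\label{lem:SI}
$\prod_n S_{I_n}/\mathcal U\cong S_I$ as ordered monoids.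
\end{lemma}

\begin{proof}
There are seven kinds of elements: $\bot$, $\top$ and words of the five types. So each sequence $(s_n)$ has a constant kind a.e. Map its class to the element of $S_I$ of the same kind whose indices are the classes of the index sequences; for example, the class of $([a_n\,c\,k_n\,d\,b_n])$ goes to $[a\,c\,k\,d\,b]$ with $a=[(a_n)]$, $k=[(k_n)]$, $b=[(b_n)]$. Two sequences agree a.e.\ if and only if a.e.\ they have the same kind and the same indices. So the map is well defined and injective, and it is clearly onto. The kind of a product depends only on the kinds of the factors, and its indices are indices of the factors or maxima of two of them; so products are preserved, and so is the unit $[0]$. For each pair of kinds, $s\le s'$ is a fixed condition on the indices built from $\le$, $<$ and $\lesssim$, and $k\lesssim i$ is the first-order condition $\neg\exists r\,(i<r<k)$. So by \L o\'s's theorem $s\le s'$ in $S_I$ if and only if $s_n\le s'_n$ a.e.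
\end{proof}

\begin{lemma}\label{lem:embed}
$\prod_n\mathfrak A_n/\mathcal U$ embeds into $D(S_I)$ with respect to $\cdot,+,;,\backslash,/$.
\end{lemma}

\begin{proof}
Identify $S_I$ with $\prod_nS_{I_n}/\mathcal U$. For $X=[(X_n)]$ with $X_n\in\mathfrak A_n$ put
\[
\bar X=\{[(s_n)]:s_n\in X_n\text{ a.e.}\}.
\]
This does not depend on the choice of representatives. It is a downset, because $[(r_n)]\le[(s_n)]$ means $r_n\le s_n$ a.e., and it contains $\bot$. Below, elements chosen for almost all $n$ are completed to sequences arbitrarily.
\begin{itemize}
\item \emph{Injectivity.} If $X\ne Y$, then a.e.\ $X_n\setminus Y_n\ne\emptyset$, or a.e.\ $Y_n\setminus X_n\ne\emptyset$. Choosing elements there gives an element in exactly one of $\bar X,\bar Y$.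
\item \emph{$\cap$ and $\cup$.} For $\cap$ this is clear; for $\cup$, if $s_n\in X_n\cup Y_n$ a.e., then $s_n\in X_n$ a.e.\ or $s_n\in Y_n$ a.e., as $\mathcal U$ is an ultrafilter.
\item \emph{Composition.} $[(r_n)]\in\overline{X;Y}$ if and only if, a.e., $r_n\le s_nt_n$ for some $s_n\in X_n$, $t_n\in Y_n$. Choosing such $s_n,t_n$, we see that this means $[(r_n)]\in\bar X;\bar Y$.
\item \emph{Residuals.} If $r_n\in X_n\backslash Y_n$ a.e., then $s_nr_n\in Y_n$ a.e.\ whenever $s_n\in X_n$ a.e., so $[(r_n)]\in\bar X\backslash\bar Y$. Otherwise, a.e.\ there is $s_n\in X_n$ with $s_nr_n\notin Y_n$, and $[(s_n)]\in\bar X$ witnesses $[(r_n)]\notin\bar X\backslash\bar Y$. For $X/Y$ argue in the same way with $r_ns_n$, $s_n\in Y_n$.\qedhere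
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) These are Propositions~\ref{prop:qv} and~\ref{prop:valid}.

(2) The algebras $\mathfrak A_n=D(S_{I_n})$ are finite residuated distributive lattice-ordered monoids by Section~\ref{sec:monoids}, and their $\tau$-reducts violate $\theta_n$ by Lemma~\ref{lem:fail}. By Lemma~\ref{lem:I} and Proposition~\ref{prop:sat}, $S_I$ has a saturated network, so $D(S_I)$ is representable with respect to $\cdot,+,;,\backslash,/$ by Lemma~\ref{lem:rep}. By Lemma~\ref{lem:embed} the same holds for $\prod_n\mathfrak A_n/\mathcal U$. Its $\tau$-reduct is the ultraproduct of the $\tau$-reducts, so the latter lies in $\mathrm R(\tau)$.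

(3) Suppose that a sentence $\varphi$ true in $\mathrm R(\tau)$ failed in the $\tau$-reducts of infinitely many $\mathfrak A_n$. Choose a nonprincipal ultrafilter containing this infinite set of $n$. By \L o\'s's theorem the ultraproduct satisfies $\neg\varphi$; but it lies in $\mathrm R(\tau)$ by (2), a contradiction.

Now let $\mathrm R(\tau)\subseteq K\subseteq\mathrm{Mod}\{\theta_n:n\ge1\}$, and suppose that $K$ is finitely axiomatizable. Then $K=\mathrm{Mod}(\varphi)$ for the conjunction $\varphi$ of the axioms. Since $\varphi$ is true in $\mathrm R(\tau)$, it holds in the $\tau$-reduct of $\mathfrak A_n$ for some $n$. So this reduct belongs to $K$ and satisfies $\theta_n$, contradicting Lemma~\ref{lem:fail}.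
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:strong} with $\tau=\{\cdot,;,\backslash,/\}$ and $K=\mathrm R(\cdot,;,\backslash,/)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Lower Semilattice-Ordered Residuated Semigroups And Substructural Logics},
\url{https://philpapers.org/go.pl?id=MIKLSR-2&proxyId=&u=http%3A%2F%2Feprints.bbk.ac.uk%2F13343%2F7%2FMeetLambekBiron.pdf}

\bibitem{BS}
Burris and Sankappanavar, \emph{A Course in Universal Algebra}.
\end{thebibliography}

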